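\title{A counterexample to the triple-dual conjecture for symmetric monoidal closed categories}

\begin{abstract}
In the free symmetric monoidal closed category, two canonical maps $A\to B$ can differ even when the sequent $A\to B$ is balanced, that is, when each variable occurs exactly once positively and once negatively. The triple-dual diagram is an example. The triple-dual conjecture asserts that forcing this one diagram to commute, compatibly with the categorical operations and with substitution, forces all diagrams on balanced sequents to commute. We disprove the conjecture by a balanced sequent in six variables that carries exactly two canonical maps, which stay distinct. The two maps are identified after one variable is replaced by its dual, so the additional hypothesis in a theorem of Soloviev fails at this pair. We also prove that the conjecture holds for balanced sequents with no subformula of the form $X\multimap(Y\otimes Z)$.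
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Canonical maps}
A \emph{symmetric monoidal closed category} (SMCC) is a symmetric monoidal category with tensor $\otimes$ and unit $I$ in which every functor $-\otimes B$ has a right adjoint $B\multimap -$. The internal hom $\multimap$ is a bifunctor, contravariant in its first argument: $f\colon A'\to A$ and $g\colon B\to B'$ give $f\multimap g\colon A\multimap B\to A'\multimap B'$. The adjunction comes with a unit and an evaluation,
\[
d_{AB}\colon A\to B\multimap(A\otimes B),\qquad e_{AB}\colon A\otimes(A\multimap B)\to B .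
\]
A canonical map is a map built from this structure alone. To make this precise, fix a countably infinite set $\mathbf A$ of variables and build \emph{formulas} from the variables and $I$ by $\otimes$ and $\multimap$. Let $\mathbf L(\mathbf A)$ be the sequent calculus of intuitionistic multiplicative linear logic on these formulas; its rules are recalled in Section~\ref{sec:prelim}. The canonical maps $\Gamma\to B$ are the derivations of the sequent $\Gamma\to B$. Let $\equiv$ be the equivalence of derivations generated by the axioms of SMCCs. Then $\mathcal F=\mathbf L(\mathbf A)/\!\equiv$ is the free SMCC on $\mathbf A$, and $f\equiv g$ means that $f$ and $g$ agree in every SMCC under every assignment of objects to the variables.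

Occurrences of variables carry signs. The occurrence of $x$ in $x$ is positive; signs are kept in both factors of $A\otimes B$ and in the right part of $A\multimap B$, and reversed in the left part of $A\multimap B$. Signs in a sequent $A\to B$ are those in $A\multimap B$. A sequent is \emph{balanced} if every variable that occurs in it occurs exactly twice, once positively and once negatively. A canonical map matches positive with negative occurrences, and balance says that only one matching is possible. The sequent $a\otimes a\to a\otimes a$ is not balanced, and its two matchings give the identity and the symmetry.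

Balance does not force uniqueness. Write $X^*=X\multimap I$. For a formula $T$ let
\[
k_T=(1\multimap e_{TI})\circ d_{T\,T^*}\colon T\to T^{**},\qquad
\kappa_T=k_{T^*}\circ(k_T\multimap 1_I)\colon T^{***}\to T^{***}.
\]
Thus $k_T$ is the standard map into the second dual. For a variable $a$, the \emph{triple-dual diagram} compares $\kappa_a$ with the identity of $a^{***}$. The sequent $a^{***}\to a^{***}$ is balanced, and yet $\kappa_a\not\equiv1$ (Example~\ref{ex:pointed}). The other composite $(k_T\multimap1_I)\circ k_{T^*}$ is always the identity of $T^*$, as we check in Section~\ref{sec:exchange}; so the equation $\kappa_T=1$ says exactly that $k_{T^*}$ is invertible, that is, that the dual object $T^*$ is reflexive.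

\subsection*{The conjecture}
Let $\sim$ be the smallest equivalence relation on derivations that satisfies all axioms of SMCCs, is \emph{substitutive} (compatible with the categorical operations and with substitution of formulas for variables), and makes the triple-dual diagram commute. The following conjecture is posed in \cite{source}.

\begin{quote}
\textbf{Triple-dual conjecture.} $f\sim g$ for all $f,g\colon A\to B$ with $A\to B$ balanced.
\end{quote}

Finite-dimensional vector spaces show why one may expect this. There $X\multimap Y\cong X^*\otimes Y$ and $X^{**}\cong X$, so the space of maps $A\to B$ is the tensor product of one factor $V_x$ for each positive occurrence of a variable $x$ and one factor $V_x^*$ for each negative occurrence. Each rule of the cut-free calculus of Section~\ref{sec:prelim} tensors the elements given by its premises, so a derivation gives a tensor product of identity elements of $V_x^*\otimes V_x$, one for each axiom $x\to x$. For a balanced sequent this element does not depend on the derivation. So a category with enough duality makes all balanced diagrams commute, and the conjecture says that reflexivity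 of dual objects is already enough. The same category shows that balance cannot be dropped: all its objects are reflexive, and the symmetry of $V\otimes V$ is not the identity when $\dim V\ge2$.

Soloviev \cite{Sol} proved the conclusion of the conjecture under an additional hypothesis on $\sim$: if $f\not\sim g$, then $[a^*/a]f\not\sim[a^*/a]g$. Here $[a^*/a]$ substitutes $a^*$ for the variable $a$.

\subsection*{Results}
Let $p_1,p_2,a_1,a_2,s_1,s_2$ be distinct variables, and put
\begin{equation}\label{eq:Gamma}
\begin{gathered}
U_1=(p_1^*\multimap a_1)^*,\qquad U_2=(p_2^*\multimap a_2)^*,\qquad S=(s_1\otimes s_2)^*,\\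
F_1=p_1^*\multimap(a_2\otimes s_1),\qquad F_2=p_2^*\multimap(a_1\otimes s_2).
\end{gathered}
\end{equation}
Let $\Gamma$ be the list $U_1,U_2,F_1,F_2,S$, so that $\Gamma\to I$ means $U_1\otimes U_2\otimes F_1\otimes F_2\otimes S\to I$. This sequent is balanced: $p_i$ and $a_i$ occur positively in $U_i$, $s_1$ and $s_2$ occur positively in $S$, and all six variables occur negatively in $F_1,F_2$.

\begin{theorem}\label{thm:A}
$\mathrm{Hom}_{\mathcal F}(\Gamma,I)=\{f_1,f_2\}$ with $f_1\not\equiv f_2$, and on this hom-set $\sim$ coincides with $\equiv$. Hence $f_1\not\sim f_2$, and the triple-dual conjecture is false.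
\end{theorem}

The maps $f_1,f_2$ are written out in \eqref{eq:f}. The next result shows that the additional hypothesis of Soloviev's theorem fails for $\sim$ at this pair.

\begin{proposition}\label{prop:Aprime}
$[a_1^*/a_1]f_1\sim[a_1^*/a_1]f_2$.
\end{proposition}

The formulas $F_1,F_2$ have a tensor product to the right of an implication. Without such subformulas, and in particular in the $\{\multimap,I\}$-fragment, the conjecture is true.

\begin{theorem}\label{thm:B}
If $A\to B$ is balanced and neither $A$ nor $B$ has a subformula of the form $X\multimap(Y\otimes Z)$, then $f\sim g$ for all $f,g\colon A\to B$.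
\end{theorem}

All three results rest on one reading of the triple-dual diagram, as a law that exchanges two nested uses of double duals (Section~\ref{sec:exchange}). Section~\ref{sec:maps} shows how the sequent $\Gamma\to I$ blocks this exchange, and Section~\ref{sec:A} turns the observation into a proof of Theorem~\ref{thm:A}. Sections~\ref{sec:Aprime} and~\ref{sec:B} prove Proposition~\ref{prop:Aprime} and Theorem~\ref{thm:B}; they do not use Section~\ref{sec:A}.

\section{Derivations, terms, and occurrences}\label{sec:prelim}

From now on we work with arrows of $\mathcal F$ and write $=$ for $\equiv$.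

\subsection*{Cut-free derivations}
The antecedent $\Delta$ of a sequent $\Delta\to B$ is a finite multiset of formulas whose members are treated as labeled occurrences. An arrow $\Delta\to B$ is an arrow from the tensor product of the members of $\Delta$ to $B$; the empty product is $I$. Order and bracketing do not matter, by the coherence theorem for symmetric monoidal categories. A sequent is \emph{derivable} if it has an arrow. A \emph{cut-free derivation} is built from the axioms $x\to x$ ($x\in\mathbf A$) and $\to I$ by the rules
\[
\frac{\Delta\to B}{I,\Delta\to B}\ I\mathrm L\qquad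
\frac{C,D,\Delta\to B}{C\otimes D,\Delta\to B}\ {\otimes}\mathrm L\qquad
\frac{\Omega_1\to C\quad\Omega_2\to D}{\Omega_1,\Omega_2\to C\otimes D}\ {\otimes}\mathrm R
\]
\[
\frac{\Delta,C\to D}{\Delta\to C\multimap D}\ {\multimap}\mathrm R\qquad
\frac{\Omega_1\to G\quad H,\Omega_2\to B}{G\multimap H,\Omega_1,\Omega_2\to B}\ {\multimap}\mathrm L .
\]
The formula that a rule introduces is \emph{principal}; the other formulas of the conclusion are \emph{passive}. General derivations may also use cut, which is composition.

\begin{theorem}[Cut elimination; Kelly--Mac Lane \cite{KM}, Mints \cite{Mints}]\label{thm:cut}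
Every arrow $\Delta\to B$ of $\mathcal F$ is denoted by a cut-free derivation.
\end{theorem}

The sequent $\to I$ has a single cut-free derivation, so $\mathrm{Hom}(I,I)=\{1\}$.

\subsection*{Terms}
We write arrows as linear $\lambda$-terms. An arrow $\Delta\to B$ is a term of type $B$ that uses each member of $\Delta$ exactly once as a term variable; often the formula itself serves as the name of the term variable. Composition is substitution. The term $\lambda x.t$ is the transpose of $t$ under the adjunction, $s(t)$ or $st$ is evaluation, and $s\otimes t$ is the tensor product. The term $\mathsf{let}\ x\otimes y=s\ \mathsf{in}\ t$ is the composite of $s\colon\Omega\to C\otimes D$ with $t\colon C,D,\Delta\to B$. A term $w$ of type $I$ is a \emph{scalar}, and $t\cdot w=w\cdot t$ is $t\otimes w$ followed by $B\otimes I\cong B$. The five rules above send terms $t$ (and $s$) to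
\[
z\cdot t,\qquad \mathsf{let}\ x\otimes y=z\ \mathsf{in}\ t,\qquad s\otimes t,\qquad\lambda x.t,\qquad t[z(s)/y],
\]
where $z$ is the principal formula of a left rule. These expressions commute with substitution for a passive member of the antecedent. We call this the \emph{naturality} of the rules.

The adjunction gives $(\lambda x.t)(s)=t[s/x]$ and $\lambda x.s(x)=s$. A scalar $w$ may be moved anywhere in a term, as long as its variables stay in scope. To see this, replace $w$ by a variable of type $I$: the two terms become arrows $\Delta,I\to B$ that agree after composition with the isomorphism $\Delta\cong\Delta\otimes I$. In the same way a prefix ``$\mathsf{let}\ x\otimes y=s\ \mathsf{in}$'' may be moved as long as all variables stay in scope: replace $s$ by a variable of type $C\otimes D$ and use that arrows $C\otimes D,\Delta\to B$ are the same as arrows $C,D,\Delta\to B$. For $h\colon A\to B$, the \emph{name} of $h$ is $\ulcorner h\urcorner=\lambda u.h(u)\colon I\to A\multimap B$.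

A substitution $\sigma$ of formulas for variables extends, by freeness, to a functor $\mathcal F\to\mathcal F$ that preserves all the structure. It does not change the shape of a term.

\subsection*{Occurrences}
A set of variable occurrences in a balanced sequent is \emph{closed} if with each occurrence it contains the other occurrence of the same variable. Intersections and complements of closed sets are closed. A set of disjoint subformula occurrences is closed if the set of variable occurrences in them is. Two disjoint subformula occurrences are \emph{linked by $x$} if each contains one occurrence of $x$.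

\begin{lemma}\label{lem:closed}
In a derivable sequent every variable has as many positive as negative occurrences. Consequently, if $\Delta\to C$ is derivable and its formulas are pairwise disjoint subformula occurrences of a balanced sequent (or $I$), then $\Delta\to C$ is balanced and its formulas form a closed set.
\end{lemma}

\begin{proof}
The first claim holds for axioms, and in each rule the signed occurrences of the conclusion are the disjoint union of those of the premises. For the second, a variable occurring in $\Delta\to C$ occurs there with both signs, and it occurs at most twice.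
\end{proof}

A variable $x$ is \emph{strictly positive} in $x$; in $C\otimes D$ if it is so in $C$ or in $D$; and in $C\multimap D$ if it is so in $D$. These are the variables that a hypothesis can output. A formula $X^*$ has none, whatever $X$ is.

\begin{lemma}\label{lem:sp}
If $\Delta\to B$ is derivable and $B$ is a tensor product of variables, then each variable of $B$ is strictly positive in some member of $\Delta$.
\end{lemma}

\begin{proof}
Induct on a cut-free derivation. The axiom $x\to x$, $I$L, $\otimes$L and $\otimes$R are immediate, and $\multimap$R does not apply. For $\multimap$L use the right premise $H,\Omega_2\to B$: a variable strictly positive in $H$ is strictly positive in $G\multimap H$.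
\end{proof}

\begin{lemma}\label{lem:erase}
A formula without variables is isomorphic to $I$. Hence, if we substitute $I$ for some variables in a derivable sequent, then delete the members of the antecedent that have lost all their variables, and replace the succedent by $I$ if it has lost all its variables, the result is derivable.
\end{lemma}

\begin{proof}
Use $I\otimes I\cong I$ and $I\multimap I\cong I$, and functoriality of substitution.
\end{proof}

\begin{example}[Pointed sets]\label{ex:pointed}
Pointed sets form an SMCC. The tensor is the smash product, the quotient of $X\times Y$ that collapses all pairs with a base point $*$ in some coordinate; the unit is $I=\{*,1\}$; and $X\multimap Y$ is the set of pointed maps, based at the constant map $0$. An arrow $X_1,\dots,X_n\to Y$ is a function of $n$ arguments with value $*$ whenever some argument is $*$, and terms are evaluated as they read. Let $E=\{*,1,2\}$. Then $E^*=\{0,\delta_1,\delta_2,\varepsilon\}$, where $\delta_v$ sends only $v$ to $1$ and $\varepsilon(1)=\varepsilon(2)=1$. Let $\vartheta\in E^{**}$ send $\varepsilon$ to $1$ and all else to $*$, and let $\omega\in E^{***}$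 send $\vartheta$ to $1$ and all else to $*$. For $v\in\{1,2\}$ the element $k_E(v)$ is evaluation at $v$; it sends $\delta_v$ to $1$, so $k_E(v)\ne\vartheta$. Hence $\omega\circ k_E=0$ and $\kappa_E(\omega)=k_{E^*}(0)=0\neq\omega$. So $\kappa_a\ne1$ in $\mathcal F$.
\end{example}

\section{The triple dual as an exchange law}\label{sec:exchange}

The map $k_X$ is the transpose of $e_{XI}$, so $k_X(x)=\lambda z.z(x)$. This gives
\[
(k_T\multimap1)(k_{T^*}z)=\lambda u.\,k_{T^*}(z)(k_Tu)=\lambda u.\,k_T(u)(z)=\lambda u.z(u)=z,
\]
the identity promised in Section~\ref{sec:intro}, and $\kappa_T(\varphi)=\lambda y.\,y(\lambda u.\varphi(k_Tu))$. Apply $\varphi$ and $\kappa_T(\varphi)$ to $y\colon T^{**}$ and expand: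
\begin{equation}\label{eq:basic}
\varphi(y)=\varphi\bigl(\lambda z.\,y(\lambda u.z(u))\bigr),\qquad
\kappa_T(\varphi)(y)=y\bigl(\lambda u.\,\varphi(\lambda z.z(u))\bigr).
\end{equation}
The two terms have the same innermost scalar $z(u)$ and differ only in whether $\varphi$ or $y$ stands outside. We record the general form of this computation. Let $P\colon\Delta_1\to T^{***}$ and $Y\colon\Delta_3\to T^{**}$ have transposes $P'\colon\Delta_1,T^{**}\to I$ and $Y'\colon\Delta_3,T^*\to I$, and write $\mathrm{ev}(P,Y)\colon\Delta_1,\Delta_3\to I$ for the application of $P$ to $Y$. Then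
\begin{equation}\label{eq:ev}
\mathrm{ev}(P,Y)=P'(Y),\qquad\mathrm{ev}(\kappa_TP,Y)=Y'(p),\quad\text{where }p=\lambda u.\,P'(k_Tu)\colon\Delta_1\to T^*.
\end{equation}

A \emph{congruence} on $\mathcal F$ is an equivalence relation on each hom-set that is compatible with $\circ$, $\otimes$ and $\multimap$. Transposition and the rules of $\mathbf L(\mathbf A)$ are composites of these operations with fixed structure maps; for instance, the transpose of $h\colon A\otimes B\to C$ is $(1\multimap h)\circ d_{AB}$. So a congruence is compatible with all term constructions. The relation $\sim$ contains $\equiv$, so it is a congruence on $\mathcal F$. Substitution can be removed from its definition.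

\begin{lemma}\label{lem:gen}
$\sim$ is the smallest congruence on $\mathcal F$ containing $(\kappa_T,1)$ for all formulas $T$.
\end{lemma}

\begin{proof}
Call this smallest congruence $\sim_1$. For a substitution $\sigma$ we have $\sigma\kappa_T=\kappa_{\sigma T}$. Since $\sim$ is substitutive, $\kappa_T\sim1$ for all $T$, so ${\sim_1}\subseteq{\sim}$. Conversely, the relation $\{(h,h'):\sigma h\sim_1\sigma h'\}$ is a congruence, because $\sigma$ preserves the operations, and it contains every $(\kappa_T,1)$. Hence it contains $\sim_1$. So $\sim_1$ is closed under substitution, and ${\sim}\subseteq{\sim_1}$.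
\end{proof}

For a multiset $\Theta$ write $\Theta^*=(\bigotimes\Theta)^*$. If $M\colon\Delta,\Theta^*\to I$ and $w\colon\Delta',\Theta\to I$, then $M[\lambda\theta.w]\colon\Delta,\Delta'\to I$ is the composite of $M$ with the transpose $\Delta'\to\Theta^*$ of $w$. Thus $M$ is a scalar with a scalar-shaped hole, around which the variables $\theta$ are bound. We write $M[z]$ for $M$ with a variable $z\colon\Theta^*$, and $z(\theta_1,\dots,\theta_n)$ for $z(\theta_1\otimes\dots\otimes\theta_n)$.

\begin{lemma}[Exchange law]\label{lem:exch}
For $M\colon\Delta_1,\Theta^*\to I$, $M'\colon\Delta_2,\Xi^*\to I$ and $m\colon\Delta_3,\Theta,\Xi\to I$,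
\[
M[\lambda\theta.M'[\lambda\xi.m]]\ \sim\ M'[\lambda\xi.M[\lambda\theta.m]].
\]
\end{lemma}

\begin{proof}
Let $T=\bigotimes\Theta$, let $Y\colon\Delta_1\to T^{**}$ be the transpose of $M$, so that $Y'=M$, and let $P'(y)=M'[\lambda\xi.\,y(\lambda\theta.m)]$. Then $P'(Y)=M'[\lambda\xi.M[\lambda\theta.m]]$. Since $k_T(\theta)(\lambda\theta.m)=m$, we get $p=\lambda\theta.M'[\lambda\xi.m]$ and $Y'(p)=M[\lambda\theta.M'[\lambda\xi.m]]$. By \eqref{eq:ev} these two arrows are $\mathrm{ev}(P,Y)$ and $\mathrm{ev}(\kappa_TP,Y)$, and $\kappa_T\sim1$.
\end{proof}

By \eqref{eq:basic}, the triple-dual diagram is itself an instance of the exchange law, with $M=y$, $M'=\varphi$, $m=z(u)$. Two side conditions are built into the law: both $M$ and the content of its hole have type $I$, and $M'$ does not use the variables $\theta$ except through $m$.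

\begin{example}\label{ex:pure}
Delete $s_1,s_2$ and $S$ from \eqref{eq:Gamma}: keep $U_1,U_2$ and put $G_1=p_1^*\multimap a_2$, $G_2=p_2^*\multimap a_1$. Here and below the term variables have types $x\colon p_1^*$, $v\colon p_1$, $y\colon p_2^*$, $u\colon p_2$. The balanced sequent $U_1,U_2,G_1,G_2\to I$ has the arrows
\[
g_1=U_1\bigl(\lambda x.\,G_2(\lambda u.\,U_2(\lambda y.\,yu\cdot G_1x))\bigr),\qquad
g_2=U_2\bigl(\lambda y.\,G_1(\lambda v.\,U_1(\lambda x.\,xv\cdot G_2y))\bigr).
\]
Put $M[z]=U_1(\lambda x.G_2(\lambda u.z(x,u)))$, $M'[z']=U_2(\lambda y.G_1(\lambda v.z'(y,v)))$ and $m=xv\cdot yu$. Moving the scalar $yu$ gives $G_1(\lambda v.\,xv\cdot yu)=yu\cdot G_1x$, so $M[\lambda x,u.M'[\lambda y,v.m]]=g_1$. Moving $xv$ gives $M'[\lambda y,v.M[\lambda x,u.m]]=g_2$. One exchange yields $g_1\sim g_2$.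
\end{example}

\section{Two maps that cannot be exchanged}\label{sec:maps}

The sequent $\Gamma\to I$ is Example~\ref{ex:pure} with one addition: $F_1$ and $F_2$ have second outputs $s_1$ and $s_2$, which $S$ must consume together. Figure~\ref{fig:links} shows the links. The analogues of $g_1,g_2$ are
\begin{equation}\label{eq:f}
\begin{aligned}
f_1=U_1\bigl(\lambda x.\ &\mathsf{let}\ a_2\otimes s_1=F_1x\ \mathsf{in}\\
&\mathsf{let}\ a_1\otimes s_2=F_2(\lambda u.\,U_2(\lambda y.\,yu\cdot a_2))\ \mathsf{in}\ S(s_1\otimes s_2)\cdot a_1\bigr),\\
f_2=U_2\bigl(\lambda y.\ &\mathsf{let}\ a_1\otimes s_2=F_2y\ \mathsf{in}\\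
&\mathsf{let}\ a_2\otimes s_1=F_1(\lambda v.\,U_1(\lambda x.\,xv\cdot a_1))\ \mathsf{in}\ S(s_1\otimes s_2)\cdot a_2\bigr).
\end{aligned}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (U1) at (0,1.4) {$U_1$};
\node (U2) at (0,-1.4) {$U_2$};
\node (F1) at (-2.6,0) {$F_1$};
\node (F2) at (2.6,0) {$F_2$};
\node (S) at (0,0) {$S$};
\draw (U1) -- node[above left] {$p_1$} (F1);
\draw (U1) -- node[above right] {$a_1$} (F2);
\draw (U2) -- node[below left] {$a_2$} (F1);
\draw (U2) -- node[below right] {$p_2$} (F2);
\draw (F1) -- node[above] {$s_1$} (S);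
\draw (S) -- node[above] {$s_2$} (F2);
\end{tikzpicture}
\caption{The links of the balanced sequent $U_1,U_2,F_1,F_2,S\to I$. An edge labeled by a variable joins the two formulas that contain its two occurrences. Exchanging the indices $1$ and $2$ preserves the graph.}\label{fig:links}
\end{figure}

\begin{lemma}\label{lem:distinct}
$f_1\ne f_2$ in $\mathcal F$.
\end{lemma}

\begin{proof}
Interpret in pointed sets, with the notation of Example~\ref{ex:pointed}: let $p_1=E$ and let all other variables be $I$. Then $p_1^*\multimap a_1=E^{**}$ and $a_2\otimes s_1\cong I$, so we may take $U_1=\omega$ and $F_1=\vartheta$. Each of the sets $p_2^*$, $p_2^*\multimap a_2$, $a_1\otimes s_2$, $s_1\otimes s_2$ has one non-base element; let $U_2,F_2,S$ send the non-base element to the non-base element.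

Consider the argument of $U_1$ in $f_1$ as a function of $x\in E^*$. For $x\ne\varepsilon$ we have $F_1x=*$ and the value is $*$. For $x=\varepsilon$ we get $a_2=s_1=1$. At $u=1$ the function $y\mapsto yu\cdot a_2$ is the non-base element of $p_2^*\multimap a_2$, so $U_2$ sends it to $1$. Thus $F_2$ is applied to the non-base element of $p_2^*$, we get $a_1=s_2=1$, and the value is $1$. The function is $\vartheta$, and $f_1=\omega(\vartheta)=1$.

In $f_2$, for $v\in\{1,2\}$ the function $x\mapsto xv\cdot a_1$ is either $0$ or sends $\delta_v$ to $1$. In both cases it is not $\vartheta$, so $U_1$ sends it to $*$. Hence $F_1$ is applied to $0$ and returns $*$, the argument of $U_2$ is $0$, and $f_2=*$.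
\end{proof}

Here is informally why the exchange of Example~\ref{ex:pure} is no longer available. That exchange began by moving $G_1$ inside the argument of $G_2$, so that $U_2$ and $G_1$ form a block $M'$ independent of $x$ and $u$. In $f_1$ the same move would trap $s_1$ inside the argument of $F_2$, while $s_2$ exists only after $F_2$ has been applied; then $S$ could not receive both. If $F_1$ stays outside, the scalar in the argument of $F_2$ is $U_2(\lambda y.\,yu\cdot a_2)$, and it cannot be written as $M'[\lambda\xi.m]$ with $M'[z']=U_2(r)$ and $r\colon\Xi^*\to p_2^*\multimap a_2$, because $\Xi^*,p_2^*\to a_2$ is not derivable by Lemma~\ref{lem:sp}. Finally, the body of the outer $\lambda x$ has type $a_1$, not $I$, so it offers no intermediate place for an exchange. Proposition~\ref{prop:Aprime} will exploit exactly this last point.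

This is not yet a proof: a chain of $\sim$-steps may use $\kappa_T$ for arbitrary $T$, inside arbitrary composites, through arbitrary intermediate objects.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{A congruence defined by tests}
To bound $\sim$ from above we need, by Lemma~\ref{lem:gen}, a congruence that identifies each $\kappa_T$ with $1$ and separates $f_1$ from $f_2$. We identify two arrows when no arrow $\Gamma\to I$ built from them can tell them apart. For $e\colon\Delta,A\multimap B\to C$ and $h\colon A\to B$ put $e\langle h\rangle=e\circ(1_\Delta\otimes\ulcorner h\urcorner)\colon\Delta\to C$. For $h,h'\colon A\to B$ define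
\[
h\approx h'\quad\Longleftrightarrow\quad e\langle h\rangle=e\langle h'\rangle\ \text{ for all }\ e\colon\Gamma,A\multimap B\to I .
\]

\begin{lemma}\label{lem:approx}
$\approx$ is a congruence on $\mathcal F$, and on $\mathrm{Hom}(\Gamma,I)$ it is equality.
\end{lemma}

\begin{proof}
It is an equivalence relation. Suppose an operation $h\mapsto\hat h$ satisfies $\ulcorner\hat h\urcorner=\varphi\circ\ulcorner h\urcorner$ with $\varphi$ independent of $h$. Then $e\langle\hat h\rangle=(e\circ(1\otimes\varphi))\langle h\rangle$, so the operation preserves $\approx$. For $h\colon A\to B$ and a fixed arrow $m$, the arrows $\varphi$ are as follows.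
\begin{itemize}
\item For $m\circ h$ take $\varphi=1\multimap m$, and for $h\circ m$ take $\varphi=m\multimap1$.
\item For $h\otimes m$ take $\varphi(\zeta)=\lambda w.\,\mathsf{let}\ b\otimes c=w\ \mathsf{in}\ \zeta(b)\otimes m(c)$, and symmetrically for $m\otimes h$.
\item With $m\colon C\to C'$, for $h\multimap m$ take $\varphi(\zeta)=\lambda w.\lambda b.\,m(w(\zeta(b)))$ with $w\colon B\multimap C$, $b\colon A$; for $m\multimap h$ take $\varphi(\zeta)=\lambda w.\lambda c.\,\zeta(w(m(c)))$ with $w\colon C'\multimap A$, $c\colon C$.
\end{itemize}
Both arguments of an operation are replaced one after the other, by transitivity. If $h\colon\Gamma\to I$ and $e$ is the evaluation $\Gamma,\Gamma^*\to I$, then $e\langle h\rangle=h$.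
\end{proof}

\begin{proposition}\label{prop:main}
$\kappa_T\approx1_{T^{***}}$ for every formula $T$.
\end{proposition}

By Lemmas~\ref{lem:gen} and~\ref{lem:approx}, Proposition~\ref{prop:main} gives ${\sim}\subseteq{\approx}$, so $\sim$ is equality on $\mathrm{Hom}(\Gamma,I)$. Together with Lemma~\ref{lem:distinct} and Lemma~\ref{lem:list} below, this proves Theorem~\ref{thm:A}.

Proposition~\ref{prop:main} quantifies over all $T$ and all tests $e\colon\Gamma,Z\to I$, where $Z=T^{***}\multimap T^{***}$. What makes this manageable is that a cut-free derivation of $e$, read upward with $Z$ erased, looks like a cut-free derivation of $\Gamma\to I$ until $Z$ becomes principal. So we need the finite list of sequents that can occur above $\Gamma\to I$, and we must know at which places in that list $\kappa_T$ can act.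

\subsection{All cut-free derivations of $\Gamma\to I$}
Let $(i,j)$ be $(1,2)$ or $(2,1)$, so that $U_i=(p_i^*\multimap a_i)^*$ and $F_i=p_i^*\multimap(a_j\otimes s_i)$. Let $\mathcal P$ be the set of the sequents (0)--(13) of Table~\ref{tab:P}, for both values of $(i,j)$, together with the \emph{trivial} sequents $x\to x$ and $I,x\to x$ for the six variables $x$, $I\to I$, and $\to I$. Call a rule instance \emph{viable} if all its premises are derivable.

\begin{table}[ht]
\centering
\begin{tabular}{rlll}
\hline
 & sequent & rule & premises\\
\hline
(0) & $U_1,U_2,F_1,F_2,S\to I$ & $\multimap$L on $U_i$ & (1), $I\to I$\\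
(1) & $U_j,F_i,F_j,S\to p_i^*\multimap a_i$ & $\multimap$R & (2)\\
(2) & $p_i^*,U_j,F_i,F_j,S\to a_i$ & $\multimap$L on $F_i$ & (3), (5)\\
(3) & $p_i^*\to p_i^*$ & $\multimap$R & (4)\\
(4) & $p_i^*,p_i\to I$ & $\multimap$L on $p_i^*$ & $p_i\to p_i$, $I\to I$\\
(5) & $a_j\otimes s_i,U_j,F_j,S\to a_i$ & $\otimes$L & (6)\\
(6) & $a_j,s_i,U_j,F_j,S\to a_i$ & $\multimap$L on $F_j$ & (7), (8)\\
(7) & $U_j,a_j\to p_j^*$ & $\multimap$R & (9)\\
(8) & $a_i\otimes s_j,s_i,S\to a_i$ & $\otimes$L & (12)\\
(9) & $U_j,a_j,p_j\to I$ & $\multimap$L on $U_j$ & (10), $I\to I$\\
(10) & $a_j,p_j\to p_j^*\multimap a_j$ & $\multimap$R & (11)\\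
(11) & $p_j^*,a_j,p_j\to a_j$ & $\multimap$L on $p_j^*$ & $p_j\to p_j$, $I,a_j\to a_j$\\
(12) & $a_i,s_1,s_2,S\to a_i$ & $\multimap$L on $S$ & (13), $I,a_i\to a_i$\\
(13) & $s_1,s_2\to s_1\otimes s_2$ & $\otimes$R & $s_1\to s_1$, $s_2\to s_2$\\
\hline
\end{tabular}
\caption{The viable rule instances above $\Gamma\to I$, for $(i,j)=(1,2)$ and $(2,1)$.}\label{tab:P}
\end{table}

\begin{lemma}\label{lem:list}
The viable rule instances with conclusion among \textup{(0)--(13)} are exactly those of Table~\ref{tab:P}. Hence $\mathcal P$ contains the premises of every viable instance whose conclusion is in $\mathcal P$; every sequent of $\mathcal P$ other than \textup{(0)} has exactly one arrow; and $\mathrm{Hom}(\Gamma,I)=\{f_1,f_2\}$.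
\end{lemma}

\begin{proof}
The listed instances fit together into derivations, so they are viable. We show that there are no others. All sequents of $\mathcal P$ are balanced. By Lemma~\ref{lem:closed}, in a viable two-premise instance each premise is closed, so linked formulas go to the same premise. Consider $\multimap$L with principal formula $G\multimap H$ and succedent $B$. A passive member joined to $G$ by a chain of links lies in $\Omega_1$, and one joined to $H$ or $B$ lies in $\Omega_2$. The instance is not viable if a chain leads from $G$ to $H$ or to $B$. We display such a chain after the principal formula, starting from $G$ and marking each step by its variable.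

\emph{Sequent} (0). Only $\multimap$L applies. For $U_i$, the part $G=p_i^*\multimap a_i$ is linked to $F_i$ and $F_j$, and these to $U_j$ and $S$, so $\Omega_2=\emptyset$ as in the table. $F_i$ is excluded:
\[
F_i:\ G\xrightarrow{p_i}U_i\xrightarrow{a_i}F_j\xrightarrow{s_j}S\xrightarrow{s_i}H .
\]
For $S$, the links $s_1,s_2,p_1,p_2$ force the left premise $U_1,U_2,F_1,F_2\to s_1\otimes s_2$, which is not derivable. Indeed, $\otimes$R separates $F_1$ from $F_2$, and $U_1$ is linked to both; and $\multimap$L is excluded by
\[
U_i:\ G\xrightarrow{p_i}F_i\xrightarrow{s_i}B,\qquad F_i:\ G\xrightarrow{p_i}U_i\xrightarrow{a_i}F_j\xrightarrow{s_j}B .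
\]

\emph{Sequents} (1), (2), (5), (6). Here $F_j$ is linked to $B$ by $a_i$. This excludes $U_j$ and $S$ in all four sequents:
\[
U_j:\ G\xrightarrow{p_j}F_j\xrightarrow{a_i}B,\qquad S:\ G\xrightarrow{s_j}F_j\xrightarrow{a_i}B .
\]
In (1), (2) and (5), $a_j$ and $s_i$ lie in one member $R$, namely $F_i$ or $a_j\otimes s_i$, and this excludes $F_j$:
\[
F_j:\ G\xrightarrow{p_j}U_j\xrightarrow{a_j}R\xrightarrow{s_i}S\xrightarrow{s_j}H .
\]
In (1), $F_i$ is excluded by $G\xrightarrow{p_i}B$, and $\multimap$R remains. In (2), $p_i^*$ is excluded by $G\xrightarrow{p_i}F_i\xrightarrow{s_i}S\xrightarrow{s_j}F_j\xrightarrow{a_i}B$. There remains $F_i$, with $p_i^*\in\Omega_1$ (by $p_i$) and $U_j,S,F_j\in\Omega_2$ (by $a_j,s_i,a_i$). In (5) only $\otimes$L remains. In (6) only $F_j$ remains, with $U_j,a_j\in\Omega_1$ (by $p_j$, then $a_j$) and $S,s_i\in\Omega_2$ (by $s_j$, then $s_i$).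

\emph{Sequents} (3), (7), (8). The rule $\multimap$L is excluded by $G\xrightarrow{p_i}B$, by $G\xrightarrow{p_j}B$, and by $G\xrightarrow{s_j}a_i\otimes s_j\xrightarrow{a_i}B$ respectively.

\emph{Sequents} (4), (9)--(13). Exactly one formula is not a variable or $I$, so it is principal, and each passive variable is linked to $G$ or to $B$ (in (13), to one factor of $B$), which fixes the premises.

Each trivial sequent has one cut-free derivation, whose sequents are trivial. So each of (1)--(13) has one cut-free derivation and, by Theorem~\ref{thm:cut}, one arrow. Every arrow $\Gamma\to I$ is $U_i(r)$ with $r$ the unique arrow of (1), for $i=1$ or $2$, and $f_i$ has this form.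
\end{proof}

\subsection{Where a scalar can sit}
When $T^{***}$ finally becomes principal, $\kappa_T$ acts on a scalar $\mathrm{ev}(P,Y)$ whose context is part of an antecedent in $\mathcal P$. With one exception, such a scalar is determined by its type.

\begin{lemma}\label{lem:holes}
Let $(\Delta\to B)\in\mathcal P$ and $\Delta'\subseteq\Delta$ with $\Delta'\to I$ derivable. Then either $\Delta'=\Gamma$, or there is only one arrow $\Delta'\to I$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:closed}, $\Delta'$ is closed in $\Delta\to B$. So it is a union of connected components of the link graph on $\Delta$, none of which is linked to $B$.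

In (1), (2), (5), (6) the graph on $\Delta$ is connected: $U_j$ and $S$ are linked to $F_j$; the members $F_i$, $a_j\otimes s_i$, $a_j$ to $U_j$; the member $s_i$ to $S$; and $p_i^*$ to $F_i$. Since $F_j$ is linked to $B$, $\Delta'=\emptyset$. In (7), $U_j$ is linked to $B$ and $a_j$ to $U_j$. In (8), $a_i\otimes s_j$ is linked to $B$, $S$ to $a_i\otimes s_j$, and $s_i$ to $S$. In (3), (10), (13) and $x\to x$ every member is linked to $B$. So $\Delta'=\emptyset$ in these cases too. In (0), (4), (9) the graph is connected, so $\Delta'$ is $\emptyset$ or $\Delta$. In (11), $\Delta'$ is $\emptyset$ or $\{p_j^*,p_j\}$; in (12), $\emptyset$ or $\{s_1,s_2,S\}$; in the other trivial sequents, $\emptyset$ or $\{I\}$.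

If $\Delta'\ne\Gamma$, then $\Delta'\to I$ is either a sequent of $\mathcal P$ other than (0), with one arrow by Lemma~\ref{lem:list}, or it is $s_1,s_2,S\to I$, whose only viable instance is $\multimap$L on $S$ with premises (13) and $I\to I$.
\end{proof}

\subsection{The critical case}
It remains to treat a scalar whose context is all of $\Gamma$. Here there are two arrows, and we must show that $\kappa_T$ does not switch them.

\begin{lemma}\label{lem:critical}
If $\Gamma=\Gamma_1\uplus\Gamma_3$, $P\colon\Gamma_1\to T^{***}$ and $Y\colon\Gamma_3\to T^{**}$, then $\mathrm{ev}(P,Y)=\mathrm{ev}(\kappa_TP,Y)$.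
\end{lemma}

\begin{proof}
By \eqref{eq:ev} we must show $P'(Y)=Y'(p)$. Fix cut-free derivations of $P'\colon\Gamma_1,T^{**}\to I$ and $Y'\colon\Gamma_3,T^*\to I$. All members of the antecedents are implications, so both derivations end with $\multimap$L.

\emph{Case} (a): \emph{$T^{**}$ is principal in $P'$.} Then $P'(\eta)=\eta(r)\cdot w$ for a term $r$ of type $T^*$ and a scalar $w$. So $p=\lambda t.\,r(t)\cdot w=r\cdot w$, and $P'(Y)=Y'(r)\cdot w=Y'(p)$.

\emph{Case} (b): \emph{$T^*$ is principal in $Y'$.} Then $Y'(z)=z(t)\cdot w$ for a term $t$ of type $T$ and a scalar $w$. So $Y=k_T(t)\cdot w$, and $P'(Y)=P'(k_Tt)\cdot w=p(t)\cdot w=Y'(p)$.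

\emph{Case} (c): \emph{the principal formulas are $Q\in\Gamma_1$ and $Q'\in\Gamma_3$.} This is the situation of a genuine exchange, as in \eqref{eq:basic} and Example~\ref{ex:pure}. We show that it does not occur for $\Gamma$.

In the last rule of $P'$ replace the passive member $T^{**}$ by $\Gamma_3$. The premises stay derivable, by composition with $Y$, and the conclusion becomes $\Gamma\to I$. By row (0) of Table~\ref{tab:P}, $Q\in\{U_1,U_2\}$ and the right context of the new instance is empty. As $\Gamma_3\ni Q'$ is nonempty, $T^{**}$ was in the left premise, whose antecedent is therefore $\Gamma_1\setminus Q,T^{**}$. The same argument for $Y'$, with $T^*$ replaced by $\Gamma_1\ne\emptyset$ along $p$, shows that $Q'\in\{U_1,U_2\}$ and that the left premise has antecedent $\Gamma_3\setminus Q',T^*$. Since $Q\neq Q'$, we have $Q=U_i$ and $Q'=U_j$ with $\{i,j\}=\{1,2\}$. Transposing the left premises, we find that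
\[
p_i^*,\ \Gamma_1\setminus U_i,\ T^{**}\to a_i\qquad\text{and}\qquad p_j^*,\ \Gamma_3\setminus U_j,\ T^*\to a_j
\]
are derivable. Nothing is known about the variables of $T$, but $T^{**}$ and $T^*$ have no strictly positive variables, and in $\Gamma$ the variable $a_i$ is strictly positive only in $F_j$, and $a_j$ only in $F_i$. By Lemma~\ref{lem:sp}, $F_j\in\Gamma_1$ and $F_i\in\Gamma_3$. So the first sequent is $p_i^*,F_j,[S],T^{**}\to a_i$, where $S$ may be absent. The last rule of a cut-free derivation of it is $\multimap$L, and we go through the principal formulas.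
\begin{itemize}
\item $p_i^*$: the left premise is $\Omega_1\to p_i$ with $\Omega_1\subseteq\{F_j,S,T^{**}\}$. Only $a_i,s_j$ are strictly positive there, against Lemma~\ref{lem:sp}.
\item $S$: the left premise is $\Omega_1\to s_1\otimes s_2$ with $\Omega_1\subseteq\{p_i^*,F_j,T^{**}\}$, where $s_i$ is not strictly positive.
\item $T^{**}$: the right premise is $I,\Omega_2\to a_i$ with $\Omega_2\subseteq\{p_i^*,F_j,S\}$. Lemma~\ref{lem:sp} gives $F_j\in\Omega_2$, and then $p_j$ occurs once, against Lemma~\ref{lem:closed}.
\item $F_j$: the premises are $\Omega_1\to p_j^*$ and $a_i\otimes s_j,\Omega_2\to a_i$. If $T^{**}\notin\Omega_1$, then $\Omega_1\subseteq\{p_i^*,S\}$ and $p_j$ occurs once in the left premise. If $T^{**}\in\Omega_1$, then $\Omega_2\subseteq\{p_i^*,S\}$, and in the right premise $s_j$ occurs once if $S\notin\Omega_2$, while $s_i$ occurs once if $S\in\Omega_2$.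
\end{itemize}
So the sequent is not derivable, and case (c) is impossible.
\end{proof}

The last subcase is the one that needs $s_1,s_2$ and $S$. In Example~\ref{ex:pure} the corresponding sequent $p_1^*,G_2,T^{**}\to a_1$ is derivable for $T^*=p_1^*\otimes p_2\multimap I$ replaced by a suitable dual: the block $M'$ of that example gives $U_2,G_1\to(p_2^*\otimes p_1)^{**}$, and with $T=p_2^*\otimes p_1$ in place of the inner dual the term $G_2(\lambda u.\eta(\lambda y,v.\,xv\cdot yu))$, where $\eta\colon T^{**}$, derives $p_1^*,G_2,T^{**}\to a_1$.

\subsection{Proof of Proposition~\ref{prop:main}}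
Fix $T$, and let $W=T^{***}$, $Z=W\multimap W$, $\kappa=\kappa_T$. We prove two statements for all $(\Delta\to B)\in\mathcal P$. The second one, for the sequent (0), is the proposition.
\begin{itemize}
\item[(I)] If $\Delta=\Delta_1\uplus\Delta_2$, $P\colon\Delta_1\to W$ and $e\colon W,\Delta_2\to B$, then $e\circ(P\otimes1)=e\circ(\kappa P\otimes1)$.
\item[(II)] If $e\colon\Delta,Z\to B$, then $e\langle1\rangle=e\langle\kappa\rangle$.
\end{itemize}

\emph{Proof of} (I). Induct on the height of a cut-free derivation of $e$. It is not an axiom, since $W$ is not a variable. Suppose $W$ is passive in the last rule. Replace $W$ by $\Delta_1$ in this rule instance. The conclusion becomes $\Delta\to B$ and the premises stay derivable, by composition with $P$; so they are in $\mathcal P$ by Lemma~\ref{lem:list}. The induction hypothesis applies to the premise that contained $W$, and naturality of the rule gives the claim. Suppose $W=T^{**}\multimap I$ is principal, with premises $Y\colon\Delta_3\to T^{**}$ and $e'\colon I,\Delta_4\to B$, where $\Delta_2=\Delta_3\uplus\Delta_4$. Then $e\circ(hP\otimes1)=e'\circ(\mathrm{ev}(hP,Y)\otimes1)$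 for $h=1$ and $h=\kappa$. Both scalars are arrows $\Delta'\to I$ with $\Delta'=\Delta_1\uplus\Delta_3\subseteq\Delta$. They are equal by Lemma~\ref{lem:holes} if $\Delta'\ne\Gamma$, and by Lemma~\ref{lem:critical} if $\Delta'=\Gamma$.

\emph{Proof of} (II). Induct on the height of a cut-free derivation of $e$, again not an axiom. If $Z$ is passive in the last rule, delete it. The premises stay derivable, by composition with $\ulcorner1\urcorner$, so they are in $\mathcal P$; use induction and naturality. If $Z$ is principal, with premises $P\colon\Delta_1\to W$ and $e'\colon W,\Delta_2\to B$, then $e\langle h\rangle=e'\circ(hP\otimes1)$, and (I) applies. This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:A}. \hfill$\square$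

\section{Dualizing one variable}\label{sec:Aprime}

\begin{proof}[Proof of Proposition~\ref{prop:Aprime}]
After the substitution, $U_1$ has type $(p_1^*\multimap a_1^*)^*$ and $F_2$ has type $p_2^*\multimap(a_1^*\otimes s_2)$. Write $\alpha\colon a_1^*$ for the first output of $F_2$, and $\tilde f_i=[a_1^*/a_1]f_i$. The body of $\lambda x$ in $\tilde f_1$ now has type $a_1^*$; expanding it with a variable $c\colon a_1$ produces a body of type $I$, and there a first exchange becomes possible. Put
\[
M[z]=U_2(\lambda y.\,z(y)\cdot a_2),\qquad M'[z']=\mathsf{let}\ \alpha\otimes s_2=F_2z'\ \mathsf{in}\ S(s_1\otimes s_2)\cdot\alpha(c),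
\]
with $z\colon p_2^{**}$ and $z'\colon p_2^*$. Then
\[
\tilde f_1=U_1\bigl(\lambda x.\lambda c.\ \mathsf{let}\ a_2\otimes s_1=F_1x\ \mathsf{in}\ M'[\lambda u.M[\lambda y.yu]]\bigr).
\]
The exchange law with $\Theta=\{p_2^*\}$, $\Xi=\{p_2\}$ gives
\[
M'[\lambda u.M[\lambda y.yu]]\sim M[\lambda y.M'[\lambda u.yu]]=U_2(\lambda y.\,M'[y]\cdot a_2).
\]
Now $a_2$ and $s_1$ are both used after $F_2$ is applied, so the prefix that binds them can be moved inside:
\[
\begin{aligned}
\tilde f_1\sim U_1\bigl(\lambda x.\lambda c.\,U_2(\lambda y.\ &\mathsf{let}\ \alpha\otimes s_2=F_2y\ \mathsf{in}\\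
&\mathsf{let}\ a_2\otimes s_1=F_1x\ \mathsf{in}\ \alpha(c)\cdot S(s_1\otimes s_2)\cdot a_2)\bigr).
\end{aligned}
\]
Put $M_1[z]=U_1(\lambda x.\lambda c.\,z(x,c))$, $m=xv\cdot\alpha(c)$, and
\[
\begin{aligned}
M_2[z']=U_2\bigl(\lambda y.\ &\mathsf{let}\ \alpha\otimes s_2=F_2y\ \mathsf{in}\\
&\mathsf{let}\ a_2\otimes s_1=F_1(\lambda v.z'(v,\alpha))\ \mathsf{in}\ S(s_1\otimes s_2)\cdot a_2\bigr).
\end{aligned}
\]
Since $F_1(\lambda v.\,xv\cdot\alpha(c))=\alpha(c)\cdot F_1x$, the term above equals $M_1[\lambda x,c.M_2[\lambda v,\alpha.m]]$. The exchange law with $\Theta=\{p_1^*,a_1\}$, $\Xi=\{p_1,a_1^*\}$ turns it into $M_2[\lambda v,\alpha.M_1[\lambda x,c.m]]$. In this term the argument of $F_1$ is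
\[
\lambda v.\,U_1(\lambda x.\lambda c.\,xv\cdot\alpha(c))=\lambda v.\,U_1(\lambda x.\,xv\cdot\alpha),
\]
so the term is $\tilde f_2$.
\end{proof}

\section{No tensor to the right of an implication}\label{sec:B}

\subsection{Reduction to pure sequents}
In this section $\Gamma$ denotes an arbitrary antecedent. A formula is \emph{pure} if it has the form $q_1\multimap\cdots\multimap q_n\multimap t$ (bracketed to the right) with all $q_j$ pure, and either $t$ is a variable and $n\ge0$, or $t=I$ and $n\ge1$. The $q_j$ are its \emph{arguments} and $t$ is its \emph{target}. A \emph{pure sequent} is a sequent $\Gamma\to t$ with all members of $\Gamma$ pure and $t$ a variable or $I$.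

\begin{proposition}\label{prop:star}
If a pure sequent $\Gamma\to t$ is balanced, then all arrows $\Gamma\to t$ are $\sim$-equivalent.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:star}]
Let $C$ have no subformula $X\multimap(Y\otimes Z)$. We claim that $C$ is isomorphic to a possibly empty tensor product of pure formulas, and to $I$ or a pure formula if $C$ is not itself a tensor, with the same signed variable occurrences. This holds for variables and $I$, and passes to tensor products. If $C=X\multimap Y$, then $Y$ is not a tensor, so $Y\cong Y'$ with $Y'$ pure or $I$, and $X\cong q_1\otimes\dots\otimes q_n$ with pure $q_j$. The isomorphisms $(X_1\otimes X_2)\multimap Y\cong X_1\multimap(X_2\multimap Y)$ and $I\multimap Y\cong Y$ give $C\cong q_1\multimap\cdots\multimap q_n\multimap Y'$, which is pure or $I$.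

So we may assume $A=\bigotimes\Gamma$ and $B=B_1\otimes\dots\otimes B_n$ with all factors pure. Take a variable $z$ not occurring in $A,B$ (here we use that $\mathbf A$ is infinite), and let $C=B_1\multimap\cdots\multimap B_n\multimap z$. The sequent $\Gamma,C\to z$ is pure and balanced. An arrow $f\colon\Gamma\to B$ gives $\hat f\colon\Gamma,C\to z$, which applies $C$ to the components of $f$. By Proposition~\ref{prop:star}, $\hat f\sim\hat g$. Substitute $B$ for $z$ and put the closed term $\lambda b_1\dots\lambda b_n.\,b_1\otimes\dots\otimes b_n$ for $C$. This turns $\hat f,\hat g$ into $f,g$, so $f\sim g$.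
\end{proof}

\subsection{Heads}
The \emph{size} of a sequent or antecedent is its number of symbols. Purity gives every arrow an outermost hypothesis.

\begin{lemma}\label{lem:head}
Let $h\colon\Gamma\to t$ be an arrow of a pure sequent. Unless $\Gamma=\emptyset$, $t=I$ and $h=1$, there is a member $H=q_1\multimap\cdots\multimap q_n\multimap t$ of $\Gamma$ with target $t$ such that
\[
h=H(h_1,\dots,h_n)\cdot h_0,\qquad h_j\colon\Delta_j\to q_j\ (j\ge1),\qquad h_0\colon\Delta_0\to I,\qquad\Gamma\setminus H=\biguplus_{j\ge0}\Delta_j .
\]
If $t$ is a variable and $n\ge1$, one can take $\Delta_0=\emptyset$ and $h_0=1$.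
\end{lemma}

We then say that $h$ has \emph{head} $H$.

\begin{proof}
The last sentence follows by moving the scalar $h_0$ into $h_1$. For the rest, induct on the size of $\Gamma$. Members of $\Gamma$ are neither $I$ nor tensors, so a cut-free derivation of $h$ is an axiom, where the claim holds, or ends with $\multimap$L on some $Q=q\multimap R$, with premises $r\colon\Omega_1\to q$ and $h'\colon R,\Omega_2\to t$. Either $R=I$ or $R$ is pure.

Let $R=I$. Then $h=Q(r)\cdot h''$ with $h''\colon\Omega_2\to t$. For $t=I$ this is the required form. For $t$ a variable, apply induction to $h''$ and multiply its scalar part by $Q(r)$.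

Let $R$ be pure. Then $h=h'[Q(r)/R]$, and induction applies to $h'$. If $R$ is the head of $h'$, then $Q$ is a head of $h$, with additional first argument $r$. Otherwise $R$ lies in some $\Delta_j$, $j\ge0$, and we substitute $Q(r)$ for it in $h_j$.
\end{proof}

We prove Proposition~\ref{prop:star} by induction on size. Fix a balanced pure sequent $\Gamma\to t$, and assume the proposition for all smaller sequents. If $q=r_1\multimap\cdots\multimap r_s\multimap t'$ is pure, arrows $\Delta\to q$ correspond by transposition to arrows of the pure sequent $\Delta,r_1,\dots,r_s\to t'$, which is not larger. So the induction hypothesis (IH) covers the sequents $\Delta_j\to q_j$ and $\Delta_0\to I$ of Lemma~\ref{lem:head}: they are smaller, and balanced by Lemma~\ref{lem:closed}.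

\subsection{Disconnected sequents, and arrows with the same head}

\begin{lemma}\label{lem:split}
Suppose $\emptyset\ne\Sigma\subseteq\Gamma$ is closed and $(\Sigma,t)\ne(\Gamma,I)$. Then all arrows $\Gamma\to t$ are $\sim$-equivalent.
\end{lemma}

\begin{proof}
We show that every $h\colon\Gamma\to t$ satisfies $h\sim w\cdot h'$ for some $w\colon\Sigma\to I$ and $h'\colon\Gamma\setminus\Sigma\to t$. Write $h$ as in Lemma~\ref{lem:head}, with head $H$. If $t$ is a variable, it does not occur in the closed set $\Sigma$, so $H\notin\Sigma$. If $t=I$, then $\Gamma\setminus\Sigma$ is also closed and nonempty and the claim is symmetric in $\Sigma$ and $\Gamma\setminus\Sigma$, so we may again assume $H\notin\Sigma$. As $\Sigma$ is closed, it shares no variable with $\Gamma\setminus\Sigma$, in particular none with $H$. Put $q_0=I$. Apply Lemma~\ref{lem:erase} to $\Delta_j\to q_j$ twice. Erasing the variables not in $\Sigma$ gives $w_j\colon\Delta_j\cap\Sigma\to I$, and erasing those in $\Sigma$ gives $h_j'\colon\Delta_j\setminus\Sigma\to q_j$. By IH, $h_j\sim w_j\cdot h'_j$. Take $w=w_0\cdots w_n$ and $h'=H(h_1',\dots,h_n')\cdot h_0'$.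

The sequents $\Sigma\to I$ and $\Gamma\setminus\Sigma\to t$ are pure, balanced and smaller, so by IH $w$ and $h'$ are unique up to $\sim$.
\end{proof}

From now on we assume that no such $\Sigma$ exists, and say that $\Gamma\to t$ is \emph{connected}. If $h=H(h_1,\dots,h_n)\cdot h_0$, then $\Delta_0$ is closed and omits $H$, so $\Delta_0=\emptyset$ and $h_0=1$.

\begin{lemma}\label{lem:same}
If $h,h'\colon\Gamma\to t$ have a common head $H$, then $h\sim h'$.
\end{lemma}

\begin{proof}
Write $h=H(h_1,\dots,h_n)$ and $h'=H(h_1',\dots,h_n')$ with contexts $\Delta_j$, $\Delta_j'$. For $j\ne l$, the set $\Delta_j\cap\Delta'_l$ is the intersection of the closed sets $\{q_j\}\cup\Delta_j$ and $\{q_l\}\cup\Delta'_l$. It is closed and omits $H$, so it is empty. Both families partition $\Gamma\setminus H$, hence $\Delta_j=\Delta'_j$ for all $j$, and IH gives $h_j\sim h_j'$.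
\end{proof}

If $t$ is a variable, it occurs once in $\Gamma$, so only one member has target $t$, and Lemma~\ref{lem:same} finishes the proof. If $\Gamma=\emptyset$ and $t=I$, the arrow is unique. There remains the case $t=I$ with arrows $h,h'$ having heads $Q\ne Q'$, both of target $I$. So far the triple dual has not been used.

\subsection{Two heads}
The plan is to bring $Q'$ to the outside of $h$ by one exchange. We locate a scalar subterm $w$ of $h$ whose context contains $Q'$, so that $h=K[\lambda\theta.w]$. We need $w\sim M'[\lambda\xi.m]$ with $M'$ headed by $Q'$ and independent of $\theta$. By IH any two arrows with the type of $w$ are equivalent, so it is enough to find \emph{some} such $M'$ and $m$ of the right types. They will be cut out of $h'$.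

\medskip\noindent\textbf{The path to $Q'$.}
Put $\Lambda_0=\Gamma$, $w_0=h$, $H_0=Q$. Suppose $w_i\colon\Lambda_i\to t_i$ is written as $H_i(\dots)$ without scalar factor, and $Q'\in\Lambda_i\setminus H_i$. Then $Q'$ lies in the context $\Delta$ of one argument $\Delta\to\rho_i$ of $H_i$, the \emph{path argument}; the others are \emph{side arguments}. Write $\rho_i=r_1\multimap\cdots\multimap r_s\multimap t_{i+1}$, call $r_1,\dots,r_s$ the formulas \emph{bound at step $i$}, and let $w_{i+1}\colon\Lambda_{i+1}\to t_{i+1}$ be the transpose, with $\Lambda_{i+1}=\Delta,r_1,\dots,r_s$. If $t_{i+1}=I$, stop with $w=w_{i+1}$. Otherwise $w_{i+1}$ has a head $H_{i+1}$ whose target is the variable $t_{i+1}$, so $H_{i+1}\ne Q'$. If $H_{i+1}$ has no arguments, then $w_{i+1}=H_{i+1}\cdot w$, and we stop with this $w$. If it has arguments, continue. Sizes decrease, so the process stops. The formulas $H_0,H_1,\dots$ are the \emph{path heads} and $w$ is the \emph{hole}.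

Let $\Theta$ be the set of bound formulas in the context of $w$, and $\Psi\uplus\{Q'\}$ the set of members of $\Gamma$ in it. Let $\Phi$ be the set of the other members of $\Gamma$, and let $K$ be $h$ with $w$ replaced by $z(\theta)$, $z\colon\Theta^*$. Then
\begin{equation}\label{eq:path}
h=K[\lambda\theta.w],\quad w\colon\Theta,\Psi,Q'\to I,\quad K\colon\Phi,\Theta^*\to I,\quad\Gamma=\Phi\uplus\Psi\uplus\{Q'\},\quad Q\in\Phi,
\end{equation}
and $K$ has the form $Q(\dots)$. We use three facts about the construction.
\begin{itemize}
\item[(P1)] Each $\Lambda_i$ consists of pairwise disjoint subformula occurrences of $\Gamma$, and each member of $\Lambda_{i+1}$ is a member of $\Lambda_i\setminus H_i$ or is bound at step $i$. Hence each member of $\Theta$ lies inside, or equals, a member of $\Lambda_i$, for every $i$.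
\item[(P2)] Each bound formula lies inside an argument of a path head that is a member of $\Gamma$, hence of $\Phi$. (A formula bound at step $i$ lies inside an argument of $H_i$; if $H_i$ is itself bound, use induction on $i$.)
\item[(P3)] Each member of $\Gamma$ and each bound formula is exactly one of the following: a path head, a member of the context of $w$, or a member of the context of a side argument.
\end{itemize}
For a member of $\Phi$ or bound formula $G$, let $\Theta_G$ be the set of members of $\Theta$ that lie inside $G$ or equal $G$. By (P2), $\Theta=\biguplus_{G\in\Phi}\Theta_G$. Let $\beta$ be the set of variable occurrences of $\Phi$ outside $\Theta$. It is the complement of the set of occurrences in $\Theta,\Psi,Q'$, which is closed because the hole sequent is derivable. So $\beta$ is closed, and the substitution $\sigma$ of $I$ for the variables occurring in $\beta$ does not affect $\Theta,\Psi,Q'$. These are the variables that $K$ matches internally; erasing them reduces each member of $\Phi$ to the interface it presents to the hole.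

Following $Q$ in $h'$ in the same way, we obtain
\begin{equation}\label{eq:path2}
h'=K'[\lambda\theta'.w'],\quad w'\colon\Theta',\Psi',Q\to I,\quad K'\colon\Phi',\Theta'^*\to I,\quad\Gamma=\Phi'\uplus\Psi'\uplus\{Q\},\quad Q'\in\Phi',
\end{equation}
with $K'$ of the form $Q'(\dots)$.

\begin{example}\label{ex:path}
Take $h=g_1$, $h'=g_2$ from Example~\ref{ex:pure}, so $Q=U_1$, $Q'=U_2$. The path heads of $h$ are $U_1,G_2$, and $w=U_2(\lambda y.\,yu\cdot G_1x)$. So $\Theta=\{p_1^*,p_2\}$, $\Psi=\{G_1\}$, $\Phi=\{U_1,G_2\}$, and $\beta$ consists of the two occurrences of $a_1$. Then $\sigma U_1=(p_1^*)^{**}$ and $\sigma G_2=p_2^{**}$ are the double duals of $\Theta_{U_1}=\{p_1^*\}$ and $\Theta_{G_2}=\{p_2\}$. For $h'$ we find $\Phi'=\{U_2,G_1\}$, $\Psi'=\{G_2\}$, and $w'=U_1(\lambda x'.\,x'v\cdot G_2y)$. The arrow $K'$ is the block $M'$ of Example~\ref{ex:pure}. Substituting $k(x)$ for $U_1$ and $k(u)$ for $G_2$ in $\sigma w'$ gives $xv\cdot yu$, the scalar $m$ of that example. The next two lemmas make this recipe work in general.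
\end{example}

\begin{lemma}\label{lem:kappa}
Let $G$ be a member of $\Phi$ or a bound formula. Then $\Theta_G\to\sigma G$ is derivable. If $G\in\Phi$ is not a path head, then $\Theta_G=\emptyset$ and $\sigma G\cong I$.
\end{lemma}

\begin{proof}
We follow (P3). If $G\in\Theta$, then $\Theta_G=\{G\}$ and $\sigma G=G$. Suppose $G$ lies in the context of a side argument of $H_i$. By (P1), $G$ is disjoint from all members of $\Lambda_{i+1}$, hence from all members of $\Theta$. So $\Theta_G=\emptyset$, all variable occurrences of $G$ are in $\beta$, and $\sigma G\cong I$. This covers the members of $\Phi$ that are not path heads.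

For $G=H_i$ use downward induction on $i$. If $H_i$ has no arguments, it is a variable, disjoint from the context of $w$; so it is in $\beta$, $\Theta_{H_i}=\emptyset$ and $\sigma H_i=I$. Otherwise let $r_1,\dots,r_s$ be bound at step $i$. By (P1), a member of $\Theta$ lies inside a member of $\Lambda_{i+1}$, so it is disjoint from $H_i$ or lies inside some $r_l$. Therefore $\Theta_{H_i}=\biguplus_l\Theta_{r_l}$, and all variable occurrences of $H_i$ outside the $r_l$ are in $\beta$: those in the side arguments, the target of $H_i$, and the target of $\rho_i$. Hence
\[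
\sigma H_i\cong(\sigma r_1\multimap\cdots\multimap\sigma r_s\multimap I)\multimap I\cong R^{**},\qquad R=\sigma r_1\otimes\dots\otimes\sigma r_s .
\]
Each $r_l$ is in $\Theta$, or in the context of a side argument, or a later path head, so $\Theta_{r_l}\to\sigma r_l$ is derivable. Tensor these arrows and compose with $k_R$.
\end{proof}

We want to apply $\sigma$ to $K'$ and obtain an arrow whose context avoids $\Phi$. For this the members of $\Phi\cap\Phi'$ must disappear under $\sigma$, so none of them may be a path head of $h$.

\begin{lemma}\label{lem:C}
If a path head $H_i$ of $h$ is a member of $\Gamma$, then $H_i\in\Psi'\cup\{Q\}$.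
\end{lemma}

\begin{proof}
We show by induction on $i$ that every $H_i$ lies inside, or equals, a member of $\Psi'\cup\{Q\}$. This holds for $H_0=Q$. If $H_{i+1}$ is bound, it lies inside an earlier path head. Let $H_{i+1}\in\Gamma$. Its target is the variable $t_{i+1}$, whose other occurrence is the target of $\rho_i$, inside $H_i$ and so inside a member of $\Psi'\cup\{Q\}$. The formulas $\Theta',\Psi',Q$ form a closed set, so the target occurrence of $H_{i+1}$ lies in $\Theta'$ or in $\Psi'\cup\{Q\}$. By (P2) for $h'$, members of $\Theta'$ lie inside arguments of members of $\Gamma$, so they do not contain the target of the member $H_{i+1}$. Hence $H_{i+1}\in\Psi'\cup\{Q\}$.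
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:star}]
By Lemmas~\ref{lem:kappa} and~\ref{lem:C}, every $G\in\Phi\cap\Phi'$ has $\Theta_G=\emptyset$ and $\sigma G\cong I$. From \eqref{eq:path} and \eqref{eq:path2}, using $Q\in\Phi$ and $Q'\in\Phi'$, we read off
\[
\begin{gathered}
\Phi=(\Phi\cap\Phi')\uplus(\Phi\cap\Psi')\uplus\{Q\},\qquad\Psi'=(\Psi\cap\Psi')\uplus(\Phi\cap\Psi'),\\
\Psi\uplus\{Q'\}=\Gamma\setminus\Phi=(\Phi'\setminus\Phi)\uplus(\Psi\cap\Psi').
\end{gathered}
\]
Let $\Xi=\sigma\Theta'$.

\emph{The outer block.} Apply $\sigma$ to $K'$. The members of $\Phi'\setminus\Phi\subseteq\Psi\cup\{Q'\}$ are unaffected and those of $\Phi\cap\Phi'$ become isomorphic to $I$. We obtain $M'\colon\Phi'\setminus\Phi,\ \Xi^*\to I$, still of the form $Q'(\dots)$.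

\emph{The inner scalar.} Apply $\sigma$ to $w'$. This gives an arrow $\Xi,\ \Psi\cap\Psi',\ \sigma(\Phi\cap\Psi'),\ \sigma Q\to I$. Compose with the arrows $\Theta_G\to\sigma G$ of Lemma~\ref{lem:kappa} for $G\in(\Phi\cap\Psi')\cup\{Q\}$. By the first identity above, these $\Theta_G$ make up all of $\Theta$, so we obtain $m\colon\Theta,\ \Xi,\ \Psi\cap\Psi'\to I$.

\emph{The exchange.} By the last identity above, $M'[\lambda\xi.m]$ is an arrow $\Theta,\Psi,Q'\to I$, like $w$. This sequent is pure and balanced. It is smaller than $\Gamma\to I$, because $\Theta$ consists of disjoint proper subformulas of members of $\Phi$ and $\Phi\ne\emptyset$. By IH and Lemma~\ref{lem:exch},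
\[
h=K[\lambda\theta.w]\ \sim\ K[\lambda\theta.M'[\lambda\xi.m]]\ \sim\ M'[\lambda\xi.K[\lambda\theta.m]] .
\]
The last arrow $\Gamma\to I$ has head $Q'$, so it is $\sim h'$ by Lemma~\ref{lem:same}. This completes the induction, and the proof of Theorem~\ref{thm:B}.
\end{proof}

\begin{remark}
The hypothesis on subformulas enters through purity: every hypothesis has a single output, its target. This is used in Lemma~\ref{lem:head}, and again in Lemma~\ref{lem:C}, where a path head is located by its target. For the sequent of Theorem~\ref{thm:A} already Lemma~\ref{lem:head} has no analogue: in row (2) of Table~\ref{tab:P} the succedent is $a_i$, which is an output of $F_j$, yet the only viable rule applies $F_i$ first.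
\end{remark}

\begin{thebibliography}{9}
\bibitem{KM} Kelly and Mac Lane, 1971.
\bibitem{Mints} Mints, 1977.
\bibitem{Sol} Soloviev, 1990.
\bibitem{source} \emph{Theory of Proofs, Categorical Semantics and Non-Free Categories}, \texttt{https://pca-pdmi.ru/2021/files/24/spb\_pca21.pdf}.
\end{thebibliography}
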